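# Prime decompositions of regular languages

## 1. Splitting $a^*$ by hand

Take the language $a^*=\{\varepsilon,a,a^2,\dots\}$ over the one-letter alphabet and try to break it into factors under catenation, $L_1L_2=\{uv: u\in L_1,\ v\in L_2\}$. Every word $a^n$ is $a^{0}$ or $a^{1}$ followed by a word of even length, so
$$a^*=\{\varepsilon,a\}\,(aa)^*.$$
The second factor has the same shape as the original, so we can go on:
$$a^*=\{\varepsilon,a\}\{\varepsilon,a^2\}(a^4)^*=\{\varepsilon,a\}\{\varepsilon,a^2\}\{\varepsilon,a^4\}(a^8)^*=\cdots$$
This is binary expansion. It never ends: at every stage the last factor $(a^{2^j})^*$ splits once more.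

Now split differently. Put $X=\{\varepsilon\}\cup a(aa)^*$, that is, $\varepsilon$ together with all words of odd length, and $Y=\{\varepsilon,a\}$. Then $XY$ contains $\varepsilon$, all odd words, and all odd words followed by $a$, that is, all even words of length at least $2$. So
$$a^*=\bigl(\{\varepsilon\}\cup a(aa)^*\bigr)\{\varepsilon,a\}. $$
This time we are stuck, in the good sense: neither factor splits any further. Suppose $X=CD$. Since $\varepsilon\in X$, both $C$ and $D$ contain $\varepsilon$, so $C\subseteq CD=X$ and $D\subseteq X$. The word $a\in X$ is a product of a word of $C$ and a word of $D$, one of which must be $\varepsilon$; so $a\in C$ or $a\in D$. Say $a\in C$. If $D$ contained a word $d\neq\varepsilon$, then $d\in X$ would have odd length, and $ad\in CD=X$ would be non-empty of even length, which is impossible. So $D=\{\varepsilon\}$. The case $a\in D$ is the same. For $Y=\{\varepsilon,a\}=CD$ we again get $\varepsilon\in C\cap D$ and $C,D\subseteq Y$; if both factors were different from $\{\varepsilon\}$, both would contain $a$, and $aa\in Y$, which is false.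

So $a^*$, although one can split it forever, is also a product of two languages that cannot be split at all. Which languages have such a factorization?

## 2. Prime languages, finite languages, and splittings that never stop

Throughout, $\Sigma$ is a finite alphabet and $\varepsilon$ is the empty word.

**Definition (prime language, prime decomposition).** A non-empty language $L\subseteq\Sigma^*$ is *prime* if it cannot be written as $L=L_1L_2$ with two languages neither of which is $\{\varepsilon\}$. A *prime decomposition* of $L$ is a factorization $L=L_1L_2\cdots L_n$, $n\ge1$, in which all $L_i$ are prime.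

Since $L\ne\emptyset$, the factors in any factorization of $L$ are non-empty automatically. We call a non-empty language *nontrivial* if it is not $\{\varepsilon\}$. Some examples: $\{a\}$ and $\{\varepsilon,a\}$ are prime; $\{ab\}=\{a\}\{b\}$ and $\{a,ab\}=\{a\}\{\varepsilon,b\}$ are not. With this definition $\{\varepsilon\}$ is itself prime, because $\{\varepsilon\}=L_1L_2$ forces $L_1=L_2=\{\varepsilon\}$. So factors $\{\varepsilon\}$ do no harm in a prime decomposition; we may delete them as long as something else remains, and if nothing else remains then $L=\{\varepsilon\}$ and $n=1$ works.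

The question we study is posed in "On the existence of prime decompositions" (http://toc.yonsei.ac.kr/~emmous/papers/tcs_prime.pdf): does every non-empty regular language over an arbitrary finite alphabet have a prime decomposition? Two facts set the scene. Every regular language over a unary alphabet has a prime decomposition, and there are non-regular unary languages that have none. So regularity has to be used somewhere. We shall prove the following.

**Theorem 1.** Every non-empty regular language $L\subseteq\Sigma^*$ has a prime decomposition. The components can be chosen regular, their number is at most $3\cdot 2^n-2$, where $n$ is the number of states of the minimal complete DFA of $L$, and they can be computed effectively from a DFA for $L$.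

The obvious approach is to split as long as some factor splits. For a non-empty finite language this works. Let $\operatorname{max}(X)$ be the greatest length of a word in a finite non-empty $X$. Then $\max(XY)=\max(X)+\max(Y)$, and $\max(X)\ge1$ if $X\neq\{\varepsilon\}$. So a finite $L\ne\{\varepsilon\}$ has at most $\max(L)$ nontrivial factors, and splitting must stop.

For infinite languages there is no longest word, but there is a shortest one. For $X\ne\emptyset$ let $\mu(X)$ be the minimal length of a word in $X$. Then
$$\mu(XY)=\mu(X)+\mu(Y),\qquad \mu(X)=0\iff\varepsilon\in X. \tag{1}$$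
So at most $\mu(L)$ of the factors in any factorization of $L$ avoid $\varepsilon$. But factors that contain $\varepsilon$ cost nothing, and their number is not controlled: that is what happened in $a^*=\{\varepsilon,a\}\{\varepsilon,a^2\}\cdots(a^{2^j})^*$. We need a second quantity that bounds the splitting, and regularity has to supply it. It will do so for all splittings except those of one special type, which come from submonoids such as $a^*$. We deal with submonoids first.

From now on we write
$$X^+:=X\setminus\{\varepsilon\}.$$
This is not Kleene plus.

## 3. A submonoid is a product of two primes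

A submonoid of $\Sigma^*$ is a set $M$ with $\varepsilon\in M$ and $MM\subseteq M$. Since $M=MM$, a submonoid $M\ne\{\varepsilon\}$ is never prime. The trick from Section 1 still decomposes it. There we used parity of length, and the fact that multiplying by the shortest word $a$ flips parity. In general, lengths in $M$ need not be multiples of the shortest one, so we use parity of a rounded length.

**Lemma 1.** Every submonoid $M\neq\{\varepsilon\}$ of $\Sigma^*$ is a product $M=XY$ of two prime languages. If $M$ is regular, $X$ and $Y$ can be chosen regular.

*Proof.* Let $\ell\ge1$ be the least length of a non-empty word of $M$, and fix $b\in M$ with $|b|=\ell$. For a word $w$ put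
$$h(w)=\lfloor |w|/\ell\rfloor \bmod 2 .$$
Since $\lfloor(|w|+\ell)/\ell\rfloor=\lfloor|w|/\ell\rfloor+1$, we have
$$h(bw)=h(wb)\neq h(w)\ \text{ for all } w,\qquad h(\varepsilon)=0,\qquad h(b)=1. \tag{2}$$
Define
$$X=\{\varepsilon\}\cup\{w\in M:h(w)=1\},\qquad Y=\{\varepsilon,b\}\cup Z,\qquad Z=\{w\in M^+: h(w)=0,\ w\notin Mb\}.$$
The value $h(w)$ depends only on $|w|$ modulo $2\ell$, so $X$ and $Y$ are regular if $M$ is.

**Step 1: the product is right.** We check $XY=M$. Both sets lie in $M$, so $XY\subseteq M$. Let $w\in M$. If $w=\varepsilon$ or $h(w)=1$, then $w\in X$, and $X\subseteq XY$ because $\varepsilon\in Y$. If $w\ne\varepsilon$, $h(w)=0$ and $w=mb$ with $m\in M$, then $h(m)=1$ by (2), so $m\in X$ and $w=mb\in XY$. In the remaining case $w\ne\varepsilon$, $h(w)=0$ and $w\notin Mb$, so $w\in Z\subseteq Y\subseteq XY$.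

**Step 2: the word $b$ sits in one factor.** This step prepares the proof of primality. Let $W$ be $X$ or $Y$ and suppose $W=CD$. As $\varepsilon\in W$, we get $\varepsilon\in C\cap D$, hence $C,D\subseteq W\subseteq M$. Also $b\in W$ in both cases (for $X$ because $h(b)=1$). Write $b=cd$ with $c\in C$, $d\in D$. If both were non-empty, each would have length at least $\ell$ and $|b|\ge2\ell$, which is false. So one of them is $\varepsilon$, and $b\in C$ or $b\in D$.

**Step 3: then the other factor is $\{\varepsilon\}$.** This step uses the flip (2) to rule out any further word. Suppose $b\in C$ and $D\ne\{\varepsilon\}$, and take $d\in D^+$. Then $d\in W$ and $bd\in CD=W$.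

If $W=X$, then $d\neq\varepsilon$ gives $h(d)=1$, so $h(bd)=0$ while $bd\neq\varepsilon$. So $bd\notin X$, a contradiction.

If $W=Y$, then $d=b$ or $d\in Z$. If $d=b$, then $bb$ is in $Mb$, so $bb\notin Z$; and $|bb|=2\ell$ shows $bb\neq b,\varepsilon$. So $bb\notin Y$, a contradiction. If $d\in Z$, then $h(d)=0$, so $h(bd)=1$. The only element of $Y$ with $h=1$ is $b$, so $bd=b$; but $|bd|>|b|$, a contradiction.

So $b\in C$ implies $D=\{\varepsilon\}$. Now suppose $b\in D$ and $C\ne\{\varepsilon\}$, and take $c\in C^+$. Then $c\in W$ and $cb\in W$. If $W=X$, then $h(c)=1$, $h(cb)=0$ and $cb\neq\varepsilon$, a contradiction. If $W=Y$ and $c=b$, then $bb\in Y$, which we have excluded. If $W=Y$ and $c\in Z$, then $h(cb)=1$, so $cb=b$, against $|cb|>|b|$. So $b\in D$ implies $C=\{\varepsilon\}$. Hence $W$ is prime. $\square$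

Two examples. For $M=\{a,b\}^*$ with the letter $b$ as chosen word, $X$ consists of $\varepsilon$ and all words of odd length, and $Y$ of $\varepsilon$, $b$ and the non-empty words of even length that end in $a$. For $M=\{\varepsilon\}\cup\{a^k:k\ge2\}$ we have $\ell=2$ and chosen word $a^2$; here $h(a^k)=1$ iff $k\equiv2,3\pmod 4$, so $X=\{\varepsilon\}\cup\{a^k:k\equiv 2,3 \ (\mathrm{mod}\ 4)\}$. If $h(a^k)=0$ and $a^k\in M^+$, then $k\geq4$ and $a^{k-2}\in M$, so $Z=\emptyset$ and $Y=\{\varepsilon,a^2\}$.

## 4. The finite family of left factors

Fix a non-empty regular language $L$. If $L=UV$, then $U$ lies in the set of *all* words that can stand to the left of $V$. These largest left factors come from a finite family, and this is how regularity enters.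

**Definition (the family $\mathcal P$).** For $V\subseteq\Sigma^*$ let $\lambda(V)=\{u\in\Sigma^*: uV\subseteq L\}$, and let $\mathcal P=\{\lambda(V):V\subseteq\Sigma^*\}$.

Note that $L=\lambda(\{\varepsilon\})\in\mathcal P$.

**Step 1: $\mathcal P$ is finite.** We show that $\mathcal P$ has at most $2^n-1$ non-empty members, all regular. Take the minimal complete DFA of $L$, with $n$ states, and let $L_q$ be the language accepted from state $q$. If $u$ leads from the initial state to $q$, then $uV\subseteq L$ iff $V\subseteq L_q$. So $\lambda(V)$ is the set of words that lead from the initial state into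
$$T_V=\{q: V\subseteq L_q\}.$$
This is a regular language, determined by the set $T_V$ of states. All states are reachable, so $\lambda(V)\neq\emptyset$ iff $T_V\neq\emptyset$, and there are at most $2^n-1$ non-empty sets $T_V$.

**Step 2: $\mathcal P$ is closed under taking left factors again.** This is what will let us produce new members. For $K\in\mathcal P$ and any $Y\subseteq\Sigma^*$,
$$\{u:uY\subseteq K\}\in\mathcal P, \tag{3}$$
because if $K=\lambda(V)$, then $uY\subseteq K$ means $uYV\subseteq L$, so the set equals $\lambda(YV)$.

*Running example.* Let $L=a^*ba^*$ over $\Sigma=\{a,b\}$. The minimal complete DFA has three states: $q_0$ (no $b$ read), $q_1$ (one $b$ read) and a sink, with $L_{q_0}=a^*ba^*$, $L_{q_1}=a^*$ and $L_{\mathrm{sink}}=\emptyset$. For $V=\emptyset$ all states are in $T_V$ and $\lambda(V)=\Sigma^*$. For non-empty $V\subseteq a^*ba^*$ we get $T_V=\{q_0\}$ and $\lambda(V)=a^*$. For non-empty $V\subseteq a^*$ we get $T_V=\{q_1\}$ and $\lambda(V)=L$. For all other $V$ we get $\emptyset$. So $\mathcal P=\{\Sigma^*,a^*,L,\emptyset\}$.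

To describe long factorizations, we read a factor as a set of words that carry one language into the next.

**Definition (carriers).** For languages $K,K'$ let $F(K,K')=\{w\in\Sigma^*: Kw\subseteq K'\}$.

In the running example, $F(a^*,L)=L$, since $a^*w\subseteq L$ iff $w$ has exactly one $b$; $F(L,L)=a^*$; and $F(L,a^*)=\emptyset$, since a word $bw$ is never in $a^*$. The following facts are immediate from the definition:
$$F(K,K')F(K',K'')\subseteq F(K,K''),\qquad F(\{\varepsilon\},K)=K, \qquad \varepsilon\in F(K,K')\iff K\subseteq K'. \tag{4}$$
For the first, $Kww'\subseteq K'w'\subseteq K''$. In particular $F(K,K)$ contains $\varepsilon$ and is closed under products, so it is a submonoid of $\Sigma^*$.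

## 5. Chains, and why their links are not prime

**Definition (chain).** A *chain of length* $k\ge0$ is a sequence of pairwise distinct $K_1,\dots,K_k\in\mathcal P$ such that, with $K_0=\{\varepsilon\}$, $K_{k+1}=L$ and $F_t=F(K_t,K_{t+1})$ for $0\le t\le k$,
$$F_0F_1\cdots F_k=L. \tag{5}$$

The inclusion $\subseteq$ in (5) is automatic, since $F_0\cdots F_k\subseteq F(\{\varepsilon\},L)=L$ by (4). Only $K_1,\dots,K_k$ are required to be distinct; one of them may well be equal to $L$. The empty sequence is a chain, with $k=0$ and $F_0=L$.

**Chain lengths are bounded.** All $F_t$ are non-empty because $L$ is. For $1\le i\le k$ we have $F_0\cdots F_{i-1}\subseteq F(\{\varepsilon\},K_i)=K_i$, so $K_i\neq\emptyset$. The $K_i$ are distinct non-empty members of $\mathcal P$, hence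
$$k\le 2^n-1. \tag{6}$$

So there is a chain of maximal length, and a tempting argument that its links $F_t$ are prime. Suppose $F_t=XY$ with $X\ne\{\varepsilon\}\neq Y$. Put $P=\{u:uY\subseteq K_{t+1}\}$, which is in $\mathcal P$ by (3). Then $Y\subseteq F(P,K_{t+1})$. Also $K_tXY\subseteq K_{t+1}$, so $K_tX\subseteq P$, that is, $X\subseteq F(K_t,P)$. Inserting $P$ between $K_t$ and $K_{t+1}$ gives
$$L=F_0\cdots F_{t-1}\,X\,Y\,F_{t+1}\cdots F_k\subseteq F_0\cdots F_{t-1}\,F(K_t,P)F(P,K_{t+1})\,F_{t+1}\cdots F_k\subseteq L,$$
and we have a longer chain: a contradiction to maximality, *unless $P$ is already one of the $K_s$*.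

This exception does occur. For $L=a^*$ the minimal DFA has one state and $\mathcal P=\{a^*\}$. The longest chain is $K_1=a^*$, with $F_0=F(\{\varepsilon\},a^*)=a^*$ and $F_1=F(a^*,a^*)=a^*$. Neither link is prime. If we split $F_1=a^*a^*$, then $P=\{u:ua^*\subseteq a^*\}=a^*=K_1$, nothing new. In general, $F_t=F(K_t,K_t)F_t$ for $1\leq t\leq k$: the inclusion $\supseteq$ is (4) and $\subseteq$ holds because $\varepsilon\in F(K_t,K_t)$. So $F_t$ is not prime whenever $F_t$ and $F(K_t,K_t)$ both differ from $\{\varepsilon\}$. The running example shows this too: for the chain $K_1=a^*$, $K_2=L=a^*ba^*$ the link $F_1=a^*ba^*$ equals $a^*\cdot ba^*$.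

The links carry copies of the submonoids $F(K_t,K_t)$ at their ends, and splitting off such a copy does not produce a new $P$. Submonoids, however, were decomposed in Lemma 1. So we strip them from the links and ask whether what remains is prime.

## 6. Stripping the submonoids from the links

**Definition (stabilizers and cores).** For a chain put $E_t=F(K_t,K_t)$ for $1\le t\le k$ and, by convention, $E_0=E_{k+1}=\{\varepsilon\}$. Put
$$B_t=F_t\setminus\bigl(E_t^+F_t\cup F_tE_{t+1}^+\bigr)\qquad(0\le t\le k).$$

Each $E_t$ is a submonoid, and $E_tF_tE_{t+1}\subseteq F_t$ by (4). So $B_t$ consists of the words of $F_t$ from which no non-empty word of $E_t$ can be removed on the left, and no non-empty word of $E_{t+1}$ on the right, such that the rest stays in $F_t$.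

*Running example.* For $L=a^*ba^*$ and the chain $K_1=a^*$, $K_2=L$ we have $F_0=a^*$, $F_1=a^*ba^*$, $F_2=a^*$, with product $L$, and $E_1=E_2=a^*$. Hence $B_0=\{\varepsilon\}$, $B_1=\{b\}$, $B_2=\{\varepsilon\}$.

The next lemma says that nothing is lost.

**Lemma 2.** For every chain, $F_t=E_tB_tE_{t+1}$ for $0\le t\le k$. Consequently
$$L=B_0E_1B_1E_2B_2\cdots E_kB_k, \tag{7}$$
and all $B_t$ are non-empty.

*Proof.* The inclusion $\supseteq$ follows from $B_t\subseteq F_t$ and $E_tF_tE_{t+1}\subseteq F_t$. For $\subseteq$ we show $w\in E_tB_tE_{t+1}$ for all $w\in F_t$, by induction on $|w|$. If $w\in B_t$, this holds because $\varepsilon\in E_t$ and $\varepsilon\in E_{t+1}$. Otherwise $w=ef$ with $e\in E_t^+$, $f\in F_t$, or $w=fe$ with $f\in F_t$, $e\in E_{t+1}^+$. In both cases $|f|<|w|$, so $f\in E_tB_tE_{t+1}$ by induction. Since $E_tE_t=E_t$ and $E_{t+1}E_{t+1}=E_{t+1}$, also $w\in E_tB_tE_{t+1}$.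

Multiplying these equalities over $t$ and using (5), we get
$$L=(E_0B_0E_1)(E_1B_1E_2)\cdots(E_kB_kE_{k+1}),$$
which is (7) because $E_tE_t=E_t$ and $E_0=E_{k+1}=\{\varepsilon\}$. Since $L\neq\emptyset$, every factor $B_t$ is non-empty. $\square$

In the running example, (7) reads $L=\{\varepsilon\}\,a^*\,\{b\}\,a^*\,\{\varepsilon\}$.

## 7. Splitting a core gives a new left factor

We return to the tempting argument, now with $B_t$ in place of $F_t$. The danger was $P=K_s$ for some $s$. For $s=t$ and $s=t+1$ the definition of $B_t$ excludes it: that is what the stripping was for. For other values of $s$, the identification $P=K_s$ closes a loop among the $K$'s. The words that run around the loop lie in $E_s$, so they can be absorbed, and the rest of the factorization still gives all of $L$. Comparing shortest words then shows that the loop contains $\varepsilon$ in each of its cores, and this forces two members of the chain to coincide.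

**Lemma 3.** Given a chain, suppose $B_t=XY$ with $X\ne\{\varepsilon\}\neq Y$, and let $P$ be a language with $X\subseteq F(K_t,P)$ and $Y\subseteq F(P,K_{t+1})$. Then $P\notin\{K_1,\dots,K_k\}$.

*Proof.* By Lemma 2, $B_t\ne\emptyset$, so $X$ and $Y$ are non-empty. As they are not $\{\varepsilon\}$, the sets $X^+$ and $Y^+$ are non-empty. Suppose $P=K_s$ with $1\le s\le k$.

**Case $s=t$.** Here the left part of the core would be absorbed by $E_t$. We have $X\subseteq F(K_t,K_t)=E_t$ and $Y\subseteq F(K_t,K_{t+1})=F_t$. So the non-empty set $X^+Y$ is contained in $B_t\cap E_t^+F_t$, which is empty by the definition of $B_t$. Contradiction.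

**Case $s=t+1$.** Here the right part would be absorbed by $E_{t+1}$. We have $Y\subseteq F(K_{t+1},K_{t+1})=E_{t+1}$ and $X\subseteq F(K_t,K_{t+1})=F_t$. So the non-empty set $XY^+$ is contained in $B_t\cap F_tE_{t+1}^+=\emptyset$. Contradiction.

**Case $s<t$.** Here the loop runs from $K_s$ along the chain to $K_t$, and back by $X$. Note $1\le s<t\le k$. Put
$$G=B_sE_{s+1}B_{s+1}\cdots B_{t-1}E_tX .$$
Since $B_r\subseteq F(K_r,K_{r+1})$, $E_r=F(K_r,K_r)$ and $X\subseteq F(K_t,K_s)$, (4) gives $G\subseteq F(K_s,K_s)=E_s$. Hence $E_sG\subseteq E_sE_s=E_s$. Substituting $B_t=XY$ in (7), we find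
$$L=B_0E_1\cdots B_{s-1}E_s\;G\;Y\,E_{t+1}B_{t+1}\cdots E_kB_k\ \subseteq\ B_0E_1\cdots B_{s-1}E_s\;Y\,E_{t+1}B_{t+1}\cdots E_kB_k\ \subseteq\ L.$$
(If $t=k$, nothing follows $Y$.) The last inclusion holds by (4), because $Y\subseteq F(P,K_{t+1})=F(K_s,K_{t+1})$ fits behind $E_s\subseteq F(K_s,K_s)$; the whole product lies in $F(\{\varepsilon\},L)=L$. So the two products are equal. They differ only by the factor $G$, and all factors are non-empty, so (1) gives $\mu(L)=\mu(L)+\mu(G)$, that is, $\mu(G)=0$. By (1) again, every factor of $G$ contains $\varepsilon$; in particular $\varepsilon\in B_s,\dots,B_{t-1}$ and $\varepsilon\in X$.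

Now read this with (4). From $\varepsilon\in B_r\subseteq F(K_r,K_{r+1})$ for $s\le r\le t-1$ we get $K_s\subseteq K_{s+1}\subseteq\cdots\subseteq K_t$. From $\varepsilon\in X\subseteq F(K_t,K_s)$ we get $K_t\subseteq K_s$. So $K_s=K_t$ with $s\neq t$ and $1\le s,t\le k$, contradicting that the members of a chain are distinct.

**Case $s>t+1$.** Here the loop starts at $K_s$, goes back to $K_{t+1}$ by $Y$, and runs along the chain to $K_s$ again. Note $1\le t+1<s\le k$. Put
$$G=Y\,E_{t+1}B_{t+1}\cdots E_{s-1}B_{s-1}.$$
Since $Y\subseteq F(K_s,K_{t+1})$, (4) gives $G\subseteq F(K_s,K_s)=E_s$, so $GE_s\subseteq E_s$. By (7) with $B_t=XY$,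
$$L=B_0E_1\cdots B_{t-1}E_t\,X\;G\;E_sB_s\cdots E_kB_k\ \subseteq\ B_0E_1\cdots B_{t-1}E_t\,X\;E_sB_s\cdots E_kB_k\ \subseteq\ L.$$
(If $t=0$, nothing precedes $X$.) The last inclusion holds because $X\subseteq F(K_t,P)=F(K_t,K_s)$. As before, the two products are equal and (1) gives $\mu(G)=0$, so $\varepsilon\in Y$ and $\varepsilon\in B_{t+1},\dots,B_{s-1}$. From $\varepsilon\in Y\subseteq F(K_s,K_{t+1})$ we get $K_s\subseteq K_{t+1}$, and from $\varepsilon\in B_r$ for $t+1\le r\le s-1$ we get $K_{t+1}\subseteq\cdots\subseteq K_s$. So $K_{t+1}=K_s$ with $t+1\ne s$ and $1\le t+1,s\le k$, again a contradiction. $\square$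

No cancellation was used: from the equality of the two products we took only the minimal lengths.

## 8. Longest chains have prime cores

**Lemma 4.** If a chain has maximal length $k$ among all chains, then every $B_t$ is prime.

*Proof.* Suppose $B_t=XY$ with $X\neq\{\varepsilon\}\ne Y$. We insert a new member into the chain.

**Step 1: the candidate.** We find $P\in\mathcal P$ to which Lemma 3 applies. Put $P=\{u:uY\subseteq K_{t+1}\}$. Since $K_{t+1}\in\mathcal P$ (for $t=k$ recall $K_{k+1}=L\in\mathcal P$), (3) gives $P\in\mathcal P$. By definition $PY\subseteq K_{t+1}$, that is, $Y\subseteq F(P,K_{t+1})$. And $K_tXY=K_tB_t\subseteq K_{t+1}$ gives $K_tX\subseteq P$, that is, $X\subseteq F(K_t,P)$. By Lemma 3, $P\notin\{K_1,\dots,K_k\}$. So the sequence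
$$K_1,\dots,K_t,\,P,\,K_{t+1},\dots,K_k$$
consists of $k+1$ distinct members of $\mathcal P$.

**Step 2: the longer sequence is a chain.** We must verify (5) for it. By Lemma 2,
$$L=B_0(E_1B_1)\cdots(E_{t-1}B_{t-1})\,(E_tX)\,Y\,(E_{t+1}B_{t+1})\cdots(E_kB_k).$$
Here $E_rB_r\subseteq F_r$, $E_tX\subseteq F(K_t,P)$ and $Y\subseteq F(P,K_{t+1})$. (For $t=0$ we have $E_0=\{\varepsilon\}$, and the product starts with $XY$.) So
$$L\subseteq F_0\cdots F_{t-1}\,F(K_t,P)\,F(P,K_{t+1})\,F_{t+1}\cdots F_k\subseteq L .$$
This is a chain of length $k+1$, contradicting maximality. $\square$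

*Running example.* Watch the refinement for $L=a^*ba^*$. Start with the empty chain: $B_0=L=a^*\cdot ba^*$. With $Y=ba^*$ we get $P=\{u:uba^*\subseteq L\}=a^*$. For the chain $K_1=a^*$ we have $F_0=a^*$, $F_1=L$, $E_1=a^*$, so $B_0=\{\varepsilon\}$ and $B_1=L\setminus a^+L=ba^*$ (here $a^+=\{a,a^2,\dots\}$). Split $B_1=\{b\}\cdot a^*$; with $Y=a^*$ we get $P=\{u:ua^*\subseteq L\}=L$. The chain $K_1=a^*$, $K_2=L$ has cores $\{\varepsilon\},\{b\},\{\varepsilon\}$, all prime. It is a longest chain: the only other non-empty member of $\mathcal P$ is $\Sigma^*$, and $F(\Sigma^*,L)=\emptyset$ because $bbw\notin L$ for every $w$; if $K_i=\Sigma^*$ in a chain, then $F_i\cdots F_k\subseteq F(\Sigma^*,L)=\emptyset$, which is impossible.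

*Proof of Theorem 1.*

**Step 1: existence and count.** We assemble the lemmas. Chains exist (the empty one), and their lengths are at most $2^n-1$ by (6). Take one of maximal length $k$. By Lemma 2, $L=B_0E_1B_1\cdots E_kB_k$. By Lemma 4 all $k+1$ languages $B_t$ are prime (possibly $\{\varepsilon\}$). Each $E_t$ with $1\le t\le k$ is a submonoid, so by Lemma 1 it is a product of two primes, unless it is $\{\varepsilon\}$. Substituting, and deleting factors $\{\varepsilon\}$ if anything else remains, we obtain a prime decomposition of $L$ with at most
$$(k+1)+2k=3k+1\le 3(2^n-1)+1=3\cdot2^n-2$$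
components.

**Step 2: regularity.** We check that these components are regular. The members of $\mathcal P$ are regular, and so is $\{\varepsilon\}$. For regular $K,K'$ the set $F(K,K')$ is the complement of
$$K^{-1}(\Sigma^*\setminus K')=\{w:\ xw\notin K'\text{ for some }x\in K\},$$
a left quotient of a regular language by a regular language, hence effectively regular. So the $F_t$ and $E_t$ are regular. The $B_t$ arise from them by catenation, union and difference, so they are regular. The two factors of $E_t$ are regular by Lemma 1.

**Step 3: effectiveness.** We check that the decomposition can be computed. From a DFA for $L$ compute the minimal complete DFA, with transition function $\delta$ and accepting set $A$. For a word $v$ the set $T_{\{v\}}=\{q:v\in L_q\}$ satisfies $T_{\{\varepsilon\}}=A$ and $T_{\{cv\}}=\{q:\delta(q,c)\in T_{\{v\}}\}$ for letters $c$. So all sets $T_{\{v\}}$ are found by a search among the $2^n$ sets of states. Since $T_V=\bigcap_{v\in V}T_{\{v\}}$, the sets $T_V$ are their intersections, including the empty intersection, which is the set of all states. This computes $\mathcal P$. There are finitely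 many sequences of distinct members of $\mathcal P$, and for each of them (5) is an equality of regular languages, which is decidable. So a longest chain can be found. From it the $E_t$ and $B_t$ are computed as in Step 2, and the factors of the $E_t$ as in Lemma 1: $\ell$ and $b$ can be read off from a DFA for $E_t$. $\square$

For $L=a^*ba^*$ we get, after deleting the factors $\{\varepsilon\}$, five primes:
$$a^*ba^*=\bigl(\{\varepsilon\}\cup a(aa)^*\bigr)\{\varepsilon,a\}\,\{b\}\,\bigl(\{\varepsilon\}\cup a(aa)^*\bigr)\{\varepsilon,a\}.$$

## 9. Monoids with a length and closed left factors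

Where did the proof use regularity? To bound the lengths of chains, and to get regular and computable components. Of $\Sigma^*$ it used only the length. So we can state what was really proved.

Let $\mathbb M$ be any monoid with a homomorphism $|\cdot|:\mathbb M\to(\mathbb N,+)$ such that $|x|=0$ only for $x=1$. Examples are free monoids over arbitrary, even infinite, alphabets; free commutative monoids, such as $\mathbb N^d$ with the sum of the coordinates as length; and trace monoids, that is, words in which certain pairs of letters are allowed to commute, with the number of letters as length. Define catenation, primality, $X^+$, $\mu$, $F(K,K')$, $\lambda$, $\mathcal P$, chains, $E_t$ and $B_t$ as before, with $\{1\}$ in place of $\{\varepsilon\}$.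

**Definition (closed left factor).** For $L\subseteq\mathbb M$ and $P\subseteq\mathbb M$ let $\rho(P)=\{v\in\mathbb M:Pv\subseteq L\}$. Call $P$ a *closed left factor* of $L$ if $\lambda(\rho(P))=P$ and $P\rho(P)=L$.

These are the left components of the factorizations $L=PS$ that are maximal under componentwise inclusion. Indeed, let $P$ be a closed left factor and let $P\subseteq P'$, $\rho(P)\subseteq S'$, $P'S'=L$. Then $P'\subseteq\lambda(S')\subseteq\lambda(\rho(P))=P$ and $S'\subseteq\rho(P')\subseteq\rho(P)$, so $(P,\rho(P))$ is maximal. Conversely, let $(P,S)$ be maximal. Then $S\subseteq\rho(P)$ and $L=PS\subseteq P\rho(P)\subseteq L$, so $S=\rho(P)$ by maximality. In the same way $P=\lambda(S)$. So $P$ is a closed left factor.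

For $L=a^*ba^*$ a closed left factor $P=\lambda(\rho(P))$ is in $\mathcal P$, and it is non-empty since $P\rho(P)=L$. It is not $\Sigma^*$, because $\rho(\Sigma^*)=\emptyset$. And $a^*$ and $L$ qualify: $\rho(a^*)=L$, $\lambda(L)=a^*$, $a^*L=L$; and $\rho(L)=a^*$, $\lambda(a^*)=L$, $La^*=L$. So there are exactly two.

**Theorem 2.** Let $L\subseteq\mathbb M$ be non-empty with only finitely many, say $m$, closed left factors. Then
$$L=B_0E_1B_1\cdots E_kB_k,\qquad k\le m,$$
with all $B_t$ prime and all $E_t$ submonoids. Each $E_t$ is $\{1\}$ or a product of two primes. In particular $L$ is a product of at most $3m+1$ primes. The number two for monoids is optimal: no submonoid $M\neq\{1\}$ is prime.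

*Proof.*

**Step 1: the lemmas hold in $\mathbb M$.** We go through Lemmas 1–4, leaving out the claim on regularity in Lemma 1, and check what they use. Additivity of length gives $\mu(XY)=\mu(X)+\mu(Y)$ for non-empty $X,Y$, and $\mu(X)=0$ iff $1\in X$, because only $1$ has length $0$; this is (1). If $cd=1$, then $|c|=|d|=0$, so $c=d=1$; so $1\in CD$ still implies $1\in C\cap D$.

In Lemma 1, all elements of $M^+$ have positive length, so $\ell\geq1$ and $b$ exist, and (2) follows from $|bw|=|wb|=|w|+\ell$. The fact that $b=cd$ with $c,d\in M$ forces $c=1$ or $d=1$ is an argument about lengths, and so are $bb\neq b,1$, and $bd\neq b\ne db$ for $d\neq1$. The rest of the proof is as written.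

The rules (3) and (4) need only associativity and the identity. Lemma 2 is an induction on length: if $w=ef$ or $w=fe$ with $e\neq1$, then $|f|=|w|-|e|<|w|$. Lemma 3 uses (1), (4), Lemma 2, and that a non-empty set other than $\{1\}$ contains an element different from $1$. Lemma 4 uses (3), (4) and Lemmas 2 and 3. Cancellation is never used. The empty chain is still available, since $L=\lambda(\{1\})\in\mathcal P$ and $F(\{1\},L)=L$.

**Step 2: members of chains are closed left factors.** This replaces the bound (6). Let $K_1,\dots,K_k$ be a chain and let $1\le i\le k$. Write $K_i=\lambda(V)$. Then $K_iV\subseteq L$, so $V\subseteq\rho(K_i)$. The larger $V$, the smaller $\lambda(V)$, so $\lambda(\rho(K_i))\subseteq\lambda(V)=K_i$. The inclusion $K_i\subseteq\lambda(\rho(K_i))$ just says $K_i\rho(K_i)\subseteq L$. Hence $\lambda(\rho(K_i))=K_i$. Further, by (4),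
$$F_0\cdots F_{i-1}\subseteq F(\{1\},K_i)=K_i,\qquad F_i\cdots F_k\subseteq F(K_i,L)=\rho(K_i),$$
so $L=F_0\cdots F_k\subseteq K_i\rho(K_i)\subseteq L$. Thus $K_i$ is a closed left factor of $L$. The $K_i$ are distinct, so $k\le m$.

**Step 3: conclusion.** By Step 2 a chain of maximal length $k\le m$ exists. Lemma 2 gives the factorization, Lemma 4 the primality of the $k+1$ sets $B_t$, and Lemma 1 the statement on the $E_t$. The number of primes is at most $(k+1)+2k\le 3m+1$. Finally, a submonoid $M\neq\{1\}$ satisfies $M=MM$, so it is not prime. $\square$

Theorem 2 contains the existence part of Theorem 1 with its bound: closed left factors of a regular $L$ are non-empty members of $\mathcal P$, so $m\le2^n-1$ and $3m+1\leq 3\cdot2^n-2$. It also covers recognizable subsets of trace monoids and of $\mathbb N^d$. Recall that $L\subseteq\mathbb M$ is recognizable if $L=\varphi^{-1}(S)$ for a homomorphism $\varphi$ from $\mathbb M$ to a finite monoid and a subset $S$ of it. Then $Lv^{-1}=\{u:uv\in L\}=\{u:\varphi(u)\varphi(v)\in S\}$ depends only on $\varphi(v)$. So there are only finitely many sets $Lv^{-1}$, hence only finitely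 many intersections $\lambda(V)=\bigcap_{v\in V}Lv^{-1}$, and every closed left factor is one of these.

The finiteness hypothesis in Theorem 2 cannot be dropped, since there are non-regular unary languages without a prime decomposition, as quoted in Section 2. By Theorem 2, any such language has infinitely many closed left factors. The context-free case of the question is not settled by this argument.
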